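# Three triplings of a function in a torsion-free group

## 1. Adding two intervals to $\{0,1\}$

Work in $\mathbb Z$ and put $A=\{0,1\}$. Take two intervals $B=\{0,\dots,a-1\}$ and $C=\{0,\dots,b-1\}$. The triple sumset is
$$A+B+C=\{0,1,\dots,a+b-1\},\qquad |A+B+C|=a+b .$$
Measure how large this is against the sizes of $B$ and $C$, using the ratio $|A+B+C|/\sqrt{|B||C|}=(a+b)/\sqrt{ab}$. For $a=1$, $b=4$ the ratio is $5/2$. For $a=b=2$ it is $4/2=2$. By the arithmetic–geometric mean inequality it is always at least $2$, with equality exactly when $a=b$, that is, when $B=C$.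

So three minimizations gave the same answer: over all pairs $B,C$ of intervals; over pairs with $|B|=|C|$; and over pairs with $B=C$. Is this an accident of $A=\{0,1\}$, or is it always enough to test $B=C$? The question becomes flexible when sets are replaced by nonnegative functions, and in that form we answer it. The answer is no, in every nontrivial torsion-free commutative group.

## 2. Max-convolution and three infima

Throughout, $G$ is a commutative torsion-free group, for example $\mathbb Z^d$, and all functions $f,g,h:G\to\mathbb R_{\ge0}$ have finite support. For $c>0$ write $\|f\|_c=\big(\sum_x f(x)^c\big)^{1/c}$; we use only $c=1$ and $c=2$. We write $\delta_a$ for the function equal to $1$ at $a$ and $0$ elsewhere.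

**Definition (max-convolution).** $(f\,\bar*\,g)(x)=\max_t f(t)g(x-t)$.

From now on we write $*$ for $\bar*$; ordinary convolution never appears. For sets, $\mathbf 1_A*\mathbf 1_B=\mathbf 1_{A+B}$. For weights, in $\mathbb Z$, if $f=\delta_0+\frac12\delta_1$ then $f*f=\delta_0+\frac12\delta_1+\frac14\delta_2$: at the point $1$ the two products $\frac12\cdot1$ and $1\cdot\frac12$ are not added; the larger one is kept. Since all values are nonnegative, maxima can be nested, so
$$(f*g*h)(z)=\max_{v+y+y'=z}f(v)g(y)h(y').$$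

**Definition (distribution function).** $F(t)=|\{x:f(x)>t\}|$ for $t\ge0$. We write $f\sim g$ if $f$ and $g$ have the same distribution function.

In other words, $f\sim g$ means that the positive values of $f$ and $g$, counted with multiplicity, are the same. For example $\mathbf 1_A\sim\mathbf 1_B$ iff $|A|=|B|$, and $\delta_0+\frac12\delta_1\sim\frac12\delta_0+\delta_7$ in $\mathbb Z$. If $f\sim g$, then $\max f=\max g$ and $\|f\|_2=\|g\|_2$.

**Definition (triplings).** For $f$ not identically zero,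
$$\gamma(f)=\inf_{g,h}\frac{\|f*g*h\|_1}{\|g\|_2\|h\|_2},\qquad \gamma'(f)=\inf_{g\sim h}\frac{\|f*g*h\|_1}{\|g\|_2\|h\|_2},\qquad \gamma''(f)=\inf_{g}\frac{\|f*g*g\|_1}{\|g\|_2^2},$$
over $g,h$ not identically zero. They are called the unrestricted, the isometric and the isomeric tripling.

Clearly $\gamma\le\gamma'\le\gamma''$. We abbreviate
$$\mathrm{Num}(g,h)=\|f*g*h\|_1,\qquad J(g,h)=\frac{\mathrm{Num}(g,h)}{\|g\|_2\|h\|_2}.$$
$J$ does not change when $g$ or $h$ is multiplied by a positive constant or translated.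

We need two textbook facts. First, the layer-cake formulas $\|\varphi\|_1=\int_0^\infty|\{\varphi>t\}|\,dt=\int_0^\infty|\{\varphi>t^2\}|\,2t\,dt$ and $\|\varphi\|_2^2=\int_0^\infty|\{\varphi>t\}|\,2t\,dt$. Second, for finite nonempty $A,B\subset G$,
$$|A+B|\ge|A|+|B|-1. \tag{2.1}$$
Indeed, the subgroup generated by $A\cup B$ is finitely generated and torsion-free, hence $\cong\mathbb Z^d$, which carries a translation-invariant total order (lexicographic). If $a_1<\dots<a_m$ and $b_1<\dots<b_n$ are the elements of $A$ and $B$, then $a_1+b_1<\dots<a_m+b_1<a_m+b_2<\dots<a_m+b_n$ are $m+n-1$ distinct sums.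

**Lemma 2.1.** If $\max g=\max h=1$, then $\|g*h\|_1\ge\|g\|_2^2+\|h\|_2^2-1$.

Proof. For $0\le t<1$ both level sets $\{g>t\},\{h>t\}$ are nonempty, and $\{g*h>t^2\}\supseteq\{g>t\}+\{h>t\}$. By (2.1),
$$\|g*h\|_1\ge\int_0^1\big(|\{g>t\}|+|\{h>t\}|-1\big)2t\,dt=\|g\|_2^2+\|h\|_2^2-1.\qquad\square$$

Here are simple cases. For $f=\delta_0$, normalize $\max g=\max h=1$ and let $a=\|g\|_2\ge1$, $b=\|h\|_2\ge1$. Then $\mathrm{Num}\ge a^2+b^2-1=ab+(a-b)^2+(ab-1)\ge ab$, with equality for $g=h=\delta_0$. So all three triplings equal $1$.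

For $f=\mathbf 1_{\{0,1\}}$ on $\mathbb Z$, the same argument with (2.1) used twice gives $|\{0,1\}+\{g>t\}+\{h>t\}|\ge|\{g>t\}|+|\{h>t\}|$, hence $\mathrm{Num}\ge\|g\|_2^2+\|h\|_2^2\ge2\|g\|_2\|h\|_2$. Since $J(\delta_0,\delta_0)=2$, all three triplings equal $2$, as the intervals suggested. Finally, if $G=0$, then $J(g,h)=f(0)$ always, and the three triplings agree.

The text "Sumsets and the Prékopa-Leindler inequality" (https://static.akcongress.com/downloads/anmath/presentations/ruzsa.pdf) states the conjecture that $\gamma=\gamma'=\gamma''$ for every finitely supported $f$. We prove that this is false, in a strong form.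

**Theorem 2.2.** Let $G\ne0$ be a commutative torsion-free group. There is a finitely supported $f:G\to\mathbb R_{\ge0}$ with
$$\gamma(f)<\gamma'(f)<\gamma''(f).$$

So the conjectured equalities hold for all $f$ on $G$ if and only if $G$ is trivial. Both equalities fail, for the same $f$. The inequality $\gamma'(f)<\gamma''(f)$ alone disproves the conjecture.

## 3. Geometric means, and what Cauchy–Schwarz loses

A natural attempt to prove $\gamma=\gamma''$ is to symmetrize a pair $(g,h)$ into a pair $(k,k)$ with $k=\sqrt{gh}$. The numerator cooperates: for all $a,b$,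
$$k(a)k(b)=\sqrt{g(a)h(b)}\,\sqrt{g(b)h(a)}\le (g*h)(a+b),$$
so $k*k\le g*h$, hence $f*k*k\le f*g*h$ pointwise and $\mathrm{Num}(k,k)\le\mathrm{Num}(g,h)$. The denominator does not: $\|k\|_2^2=\sum gh\le\|g\|_2\|h\|_2$ by Cauchy–Schwarz, which is the wrong direction. What the argument proves is
$$\|f*g*h\|_1\ge\gamma''(f)\sum_x g(x)h(x),$$
and one may translate $h$ first to make the sum as large as possible. The attempt stops when no translate of $h$ is proportional to $g$. When $\|g\|_2=\|h\|_2$, the loss is exactly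
$$\|g\|_2\|h\|_2-\sum gh=\tfrac12\|g-h\|_2^2 .$$
A counterexample therefore needs $g$ and $h$ that differ, with the gain of size $\frac12\|g-h\|_2^2$ in the denominator not eaten up by the numerator.

## 4. A second-order model at the point $2x$

Let $x\in G$ have infinite order, and put small masses at $x$ on top of $\delta_0$:
$$g=\delta_0+p\varepsilon\delta_x,\quad h=\delta_0+q\varepsilon\delta_x,\qquad p,q\in[0,1].$$
The denominator grows only at second order: $\|g\|_2\|h\|_2=1+\frac12(p^2+q^2)\varepsilon^2+O(\varepsilon^4)$. With $f=\delta_0$ the numerator would grow at first order, by $\varepsilon\max(p,q)$ at $x$. So $f$ should already make the point $x$ as expensive as our masses can; then they cost nothing there. Try $f=\delta_0+\varepsilon\delta_x$. The values of $f*g*h$ at $0,x,2x,3x$ are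
$$1,\qquad \varepsilon,\qquad \varepsilon^2\max(p,q,pq)=\varepsilon^2\max(p,q),\qquad \varepsilon^3pq,$$
so
$$J(g,h)=1+\varepsilon+\varepsilon^2\big(\max(p,q)-\tfrac12(p^2+q^2)\big)+O(\varepsilon^3).$$
The second-order coefficient favors the diagonal: raising the smaller of $p,q$ to the larger does not change the maximum and only lowers the coefficient. The attempt stops at the term $\max(p,q)$, which comes from $f(x)g(x)h(0)$ at $2x$. It is the price for paying at $x$ with $f(x)$ itself.

The way past this is to split $x=u+j+l$ and to pay at $x$ with the product $f(u)g(j)h(l)$. Say $f(u)=\eta^3$, $g(j)=g(l)=h(j)=h(l)=\eta$, and masses $g(x)=p\eta^5$, $h(x)=q\eta^5$. At $2x$ the triple $(u,x,j+l)$ has the value $f(u)g(x)h(j+l)$. If $g(j+l)=h(j+l)=\kappa\eta^2$ with $\kappa<1$, this is only $\kappa p\,\eta^{10}$. If $m\eta^{10}$ is what stands at $2x$ anyway, with $0\le m\le\kappa$, the second-order coefficient becomes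
$$\psi(p,q)=\max(m,\kappa p,\kappa q,pq)-\tfrac12(p^2+q^2).$$
On the diagonal $\psi(r,r)\ge r^2-r^2=0$, while
$$\psi(1,\kappa)=\kappa-\tfrac12(1+\kappa^2)=-\tfrac12(1-\kappa)^2<0 .$$
For $\kappa=\frac35$ this is $0.6-0.68=-0.08$. Two such points $x_1,x_2$ with $(p,q)=(1,\kappa)$ at $x_1$ and $(\kappa,1)$ at $x_2$ give $g\sim h$ with $g\ne h$. That is the source of $\gamma'<\gamma''$.

For $\gamma<\gamma'$ we use further points $x_3,\dots,x_N$, and make $f$ such that in a near-optimal pair the large value sits at each of them on the same side, say always in $g$. Then $g$ has too many large values for $g\sim h$.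

To turn the model into a theorem, we must control every near-minimal pair. The function $f$ has to force the following.

* $g$ and $h$ are close to $\eta$ at $j$ and $l$, but at most about $c\eta^2$ at $j+l$, where $c=\frac35$.
* New mass at $x_i$ costs nothing at the points $x_i+w$ with $1\le\mathrm{wt}\,w\le5$ and $w\ne x_k$; the remaining points $x_i+w$ contribute at most $O(\eta^{11})$.
* The points $2x_i$ must not already carry a value above about $c\eta^{10}$, or the term $pq$ would be invisible.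
* $g$ and $h$ have essentially nothing outside the multiples of $j,l$ and the points $x_i$.

## 5. The function $f$

Throughout, $\eta>0$ is a sufficiently small number. $C$ and $O(\cdot)$ denote constants, possibly changing from line to line, that do not depend on $\eta,g,h,G$. "For small $\eta$" is always understood; only finitely many smallness conditions occur. We fix $c=3/5$ and write $x_+=\max(x,0)$.

Let $N=26$, and take the free commutative monoid $\mathbb N^{30}$ with generators
$$j,\ l,\ s,\ s',\ u_1,\dots,u_N\qquad\text{of weights}\qquad 1,\ 1,\ 2,\ 2,\ 3,\dots,3 .$$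
Let $\mathrm{wt}$ be the weight and $\le$ the componentwise order; "$v$ contains $a$" means $v\ge a$. We write $\langle j,l\rangle$ for the vectors using only $j$ and $l$. Fix $0\ne e\in G$ and let $\Phi:\mathbb N^{30}\to G$ be the homomorphism sending the $r$-th generator to $21^{r-1}e$. A vector of weight $\le20$ has all coordinates $\le20$, and $e$ has infinite order, so by uniqueness of base-$21$ digits $\Phi$ is injective on vectors of weight $\le 20$. For such vectors we write $z$ instead of $\Phi(z)$. For instance, in $G=\mathbb Z$ with $e=1$, the vector $2j+l$ is the integer $23$.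

Put $x_i=u_i+j+l$ (weight $5$), $X=\{x_1,\dots,x_N\}$, $\lambda=2^{10}$, $K=\lambda^6=2^{60}$, and
$$V=\{x_i+w:\ 1\le i\le N,\ 1\le\mathrm{wt}\,w\le5,\ w\notin\{u_k,\,u_k+j,\,u_k+l,\,x_k:1\le k\le N\}\}.$$
For example $x_1+j$ and $x_1+s$ lie in $V$. Define $f$, zero elsewhere, by

* $f(0)=1$; $f(j)=f(l)=\eta$; $f(2j)=f(j+l)=f(2l)=c\eta^2$; $f(s)=f(s')=\eta^2$; $f(u_i)=\eta^3$;
* $f(u_i+u_k)=\eta^6$ and $f(u_i+u_k+j)=f(u_i+u_k+l)=\eta^7$ for $i\le k$;
* for $i<k$: $f(x_i+x_k)=\eta^{10}$ if $i\le2$, and $f(x_i+x_k)=c\eta^{10}$ if $i\ge3$;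
* $f(v)=K\eta^{\mathrm{wt}\,v}$ for $v\in V$.

The large values on $V$ absorb the cost of new mass at $x_i$ at the points $x_i+w$. The four excluded kinds of $w$ are needed: if, say, $f(x_i+u_k)$ were $K\eta^8$, then together with $g(j)h(l)\approx\eta^2$ it would put about $K\eta^{10}$ at $x_i+x_k$ and hide the model of Section 4. There the second item of the list does the absorbing, more delicately. The elements $s,s'$ will let us forbid unwanted values of $g$ and $h$.

**Consistency.** Suppose $x_i+w=x_k+u_m+\epsilon$ with $\epsilon\in\{0,j,l,j+l\}$. Subtracting $j+l$ gives $u_i+w=u_k+u_m+\epsilon$, so $i\in\{k,m\}$ and $w\in\{u_m+\epsilon,u_k+\epsilon\}$, which is one of the excluded $w$. Hence the vectors $x_k+u_m+\epsilon$, in particular $x_i+x_k$ and $2x_i$, are not in $V$. Elements of $V$ contain some $u_i+j+l$, so they differ from the points of the first two items. Thus $f$ is well defined, and $f(2x_i)=0$. All elements of $\mathrm{supp} f$ have weight $\le10$, and those of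 $V$ have weight between $6$ and $10$.

We shall use three facts.

**(5.1)** The elements of $\mathrm{supp} f$ in $\langle j,l\rangle$ are $0,j,l,2j,j+l,2l$. An element of $\mathrm{supp} f$ containing $s$ or $s'$ is $s$, $s'$, or in $V$, and elements of $V$ are $\ge$ some $x_k$. This is read off the list.

**(5.2)** Let $i\le k$. The $v\in\mathrm{supp} f$ with $v\le x_i+x_k$ containing $u_i+u_k$ are $u_i+u_k$, $u_i+u_k+j$, $u_i+u_k+l$ and, if $i\ne k$, $x_i+x_k$. The only $v\in\mathrm{supp} f$ with $v\le x_i$ containing $u_i$ is $u_i$. Proof: the first three items of the list contribute exactly the named vectors. An element of $V$ with $u$-part $u_i+u_k$ and without $s,s'$ has the form $u_i+u_k+j+l+m$ with $m\in\langle j,l\rangle$, $\mathrm{wt}\,m\le2$, $m\notin\{0,j,l,j+l\}$ (its $w$ is $u_i+m$ or $u_k+m$). So $m\in\{2j,2l\}$, and the vector contains $3j$ or $3l$; it is not $\le x_i+x_k=u_i+u_k+2j+2l$. For the second claim, $v$ has weight $\le5$, and the only element of $\mathrm{supp}f$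 of weight $\le5$ containing $u_i$ is $u_i$.

**(5.3)** $f(v)\le\eta^{\mathrm{wt}\,v}$ if $\mathrm{wt}\,v\le5$. Always $f(v)\le K\eta^{\mathrm{wt}\,v}$ and $f(v)\le(\lambda\eta)^{\mathrm{wt}\,v}$; the last bound holds on $V$ because weights there are $\ge6$ and $K=\lambda^6$.

Finally,
$$\gamma\le\gamma'\le\gamma''\le J(\delta_0,\delta_0)=\|f\|_1\le1+3\eta . \tag{5.4}$$

## 6. Near-minimal pairs and the removal principle

Let $\mathcal C$ be **either** the class of all pairs $(g,h)$ **or** the class of diagonal pairs $(g,g)$, and let $\gamma_{\mathcal C}=\inf_{\mathcal C}J$, which is $\gamma$ or $\gamma''$ respectively. Treating both at once saves proving everything twice.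

Let $(g,h)\in\mathcal C$ with $J(g,h)\le\gamma_{\mathcal C}+\eta^{11}\le1+4\eta$. Scale and translate so that $g(0)=h(0)=1=\max g=\max h$; a diagonal pair stays diagonal. The pair so normalized is the *original pair*. For the current pair $(g,h)$ put $\omega=\max(g,h)$ pointwise. Since $f(0)=g(0)=h(0)=1$,
$$f*g*h\ge\omega,\qquad f*g*h\ge f. \tag{6.1}$$

**Norm bounds.** These show that $g$ and $h$ are close to $\delta_0$. Let $S=\|g\|_2^2+\|h\|_2^2$. By Lemma 2.1, $\mathrm{Num}\ge\|g*h\|_1\ge S-1$. Also $\mathrm{Num}\le(1+4\eta)\|g\|_2\|h\|_2\le(1+4\eta)S/2$. Hence $S\le2/(1-4\eta)\le2+10\eta$. Both norms are $\ge1$, so each squared norm is $\le1+10\eta$, and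
$$1\le\|g\|_2,\|h\|_2\le1+5\eta,\qquad\|g\|_2\|h\|_2\le S/2\le1+5\eta. \tag{6.2}$$
As $\mathrm{Num}\ge\|\omega\|_1$ and $\mathrm{Num}\le(1+4\eta)(1+5\eta)\le1+10\eta$,
$$\sum_{y\ne0}\omega(y)\le10\eta. \tag{6.3}$$

**Removal principle.** This measures what happens when values are lowered. Let $(g',h')\in\mathcal C$ with $g'\le g$, $h'\le h$, $g'(0)=h'(0)=1$. Put
$$a=\mathrm{Num}(g,h)-\mathrm{Num}(g',h'),\qquad b=\|g\|_2\|h\|_2-\|g'\|_2\|h'\|_2\ge0,$$
$$\Delta_g=\|g\|_2^2-\|g'\|_2^2,\qquad\Delta_h=\|h\|_2^2-\|h'\|_2^2.$$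
All norms lie in $[1,1+5\eta]$, so $\|g\|_2-\|g'\|_2=\Delta_g/(\|g\|_2+\|g'\|_2)\le\frac12\Delta_g$, and likewise for $h$. Therefore
$$b=\|h\|_2(\|g\|_2-\|g'\|_2)+\|g'\|_2(\|h\|_2-\|h'\|_2)\le\tfrac12(1+5\eta)(\Delta_g+\Delta_h). \tag{6.4}$$
In particular, if $g',h'$ arise by deleting the values on a set $W$, then $b\le(1+5\eta)\sum_W\omega^2$.

If $J(g,h)=\gamma_{\mathcal C}+\tau$, then $\mathrm{Num}(g',h')\ge\gamma_{\mathcal C}\|g'\|_2\|h'\|_2$ gives
$$a\le(\gamma_{\mathcal C}+\tau)\|g\|_2\|h\|_2-\gamma_{\mathcal C}\|g'\|_2\|h'\|_2=\gamma_{\mathcal C}b+\tau\|g\|_2\|h\|_2\le\gamma_{\mathcal C}b+2\tau. \tag{R}$$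
On the other hand, if $a\ge J(g,h)\,b$, then $\mathrm{Num}(g',h')\le J(g,h)\big(\|g\|_2\|h\|_2-b\big)$, that is, $J(g',h')\le J(g,h)$. Finally, since $f*g*h\ge f*g'*h'$ pointwise, $a$ is at least the sum of the differences $f*g*h-f*g'*h'$ over any set of points. This is how we bound $a$ from below.

All modifications below only decrease $g,h$, keep $g(0)=h(0)=1$, and apply the same operation to $g$ and $h$. So the pair stays in $\mathcal C$, and (6.2), (6.3) persist.

## 7. Confining the support to $\langle j,l\rangle$ and $X$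

**Step 0 (pruning).** The purpose is to remove every value that is not generated from $f$ and smaller pieces; this gives a decay bound by weight. Let $B_0=\{0\}$ and
$$B_{k+1}=B_k\cup\{y\in\mathrm{supp}\,\omega:\ \omega(y)\le2(f*g\mathbf 1_{B_k}*h\mathbf 1_{B_k})(y)\},\qquad B=\bigcup_kB_k,\qquad D=\mathrm{supp}\,\omega\setminus B.$$
The sequence stabilizes because $\mathrm{supp}\,\omega$ is finite. Restrict $g,h$ to $B$. For $y\in D$ we have $\omega(y)>2(f*g\mathbf 1_B*h\mathbf 1_B)(y)$ and $(f*g*h)(y)\ge\omega(y)$, so $a\ge\frac12\sum_D\omega$. By (6.3), $\omega\le10\eta$ on $D$, so $b\le(1+5\eta)\sum_D\omega^2\le20\eta\sum_D\omega$. Hence $a\ge Jb$, and $J$ does not increase. By (R) with $\tau\le\eta^{11}$, $\frac12\sum_D\omega\le40\eta\sum_D\omega+2\eta^{11}$, so $\sum_D\omega\le C\eta^{11}$.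

For $y\in\Phi(\mathbb N^{30})$ let $\deg y$ be the minimal weight of a vector representing $y$. It is subadditive, and by injectivity it equals $\mathrm{wt}$ for vectors of weight $\le20$. (In $\mathbb Z$ with $e=1$, the integer $21$ is represented by $21j$ and by $l$, and $\deg 21=1$.)

**Claim.** $B\subset\Phi(\mathbb N^{30})$ and
$$\omega(y)\le\tfrac12(4\lambda\eta)^{\deg y}\qquad(y\in B\setminus\{0\}). \tag{7.1}$$
We show this for $B_k$ by induction on $k$; for $B_0$ there is nothing to prove. Let $y\in B_{k+1}\setminus B_k$. As $\omega(y)>0$, there are $b,b'\in B_k$ and $v\in\mathrm{supp} f$ with $y=v+b+b'$ and $\omega(y)\le2f(v)g(b)h(b')$. It is impossible that $v=0$ and one of $b,b'$ is $0$, since then $y\in B_k$. Put $S=\deg v+\deg b+\deg b'\ge\deg y$, and recall $f(v)\le(\lambda\eta)^{\deg v}$ from (5.3).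

* If $b,b'\ne0$: $\omega(y)\le2\cdot\frac14(4\lambda\eta)^S=\frac12(4\lambda\eta)^S$.
* If exactly one of $b,b'$ is nonzero, then $v\ne0$ and $\omega(y)\le(\lambda\eta)^{\deg v}(4\lambda\eta)^{S-\deg v}\le\frac12(4\lambda\eta)^S$, because $4^{-\deg v}\le\frac14$.
* If $b=b'=0$: $\omega(y)\le2(\lambda\eta)^S\le\frac12(4\lambda\eta)^S$, because $S\ge1$ and $4^S\ge4$.

Since $4\lambda\eta<1$ and $S\ge\deg y$, the claim follows.

**Step 1 (high degrees).** The purpose is to work only with honest vectors. Remove all $y$ with $\deg y\ge6$. At most $\binom{d+30}{30}$ points have degree $d$, so by (7.1)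
$$\Delta_g,\Delta_h\le\sum_{d\ge6}\tbinom{d+30}{30}\tfrac14(4\lambda\eta)^{2d}=O(\eta^{12}),\qquad b=O(\eta^{12}).$$
As $\mathrm{Num}$ does not increase and the new norms are $\ge1$, $J$ is multiplied by at most $1+b=1+O(\eta^{12})$. The removed values are $O(\eta^6)$.

From now on
$$J(g,h)\le\gamma_{\mathcal C}+2\eta^{11}\le1+4\eta, \tag{7.2}$$
since the later steps do not increase $J$. So (R) will always be used in the form $a\le\gamma_{\mathcal C}b+4\eta^{11}$. Now $\mathrm{supp}\,\omega$ consists of vectors of weight $\le5$. All triples $(v,y,y')\in\mathrm{supp} f\times\mathrm{supp}\,g\times\mathrm{supp}\,h$ have $\mathrm{wt}(v+y+y')\le20$, so an identity $v+y+y'=z$ in $G$ with $\mathrm{wt}\,z\le20$ is an identity of vectors; we call such a triple a *representation* of $z$. By (7.1),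
$$\omega(y)\le\tfrac12(4\lambda)^5\eta^{\mathrm{wt}\,y}\quad(y\ne0),\qquad\text{in particular}\quad\omega(y)\le C\eta^{\mathrm{wt}\,y}. \tag{7.3}$$

**Step 2 (no $s,s'$).** The purpose is to remove the set $W$ of all $y\in\mathrm{supp}\,\omega$ containing $s$ or $s'$. Assume $W\ne\emptyset$; let $g',h'$ be the restrictions to the complement of $W$, and $\omega_W=\omega\mathbf 1_W$.

Consider $z=t+y$ with $t\in\{s,s'\}$, $y\in W$. Its total degree in $s,s'$ is $\ge2$. In a representation of $z$ for $(g',h')$ all of this degree sits in $v$, so $v\in V$ by (5.1), and $z\ge v\ge x_k$ for some $k$. As $x_k$ contains no $s,s'$, we get $y\ge x_k$, and since $\mathrm{wt}\,y\le5$, $y=x_k$. But $y$ contains $s$ or $s'$, a contradiction. So $(f*g'*h')(z)=0$, whereas $(f*g*h)(t+y)\ge\eta^2\omega(y)$. By (2.1), $|\{s,s'\}+A|\ge|A|+1$; applied to the level sets of $\omega_W$,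
$$\sum_{z\in\{s,s'\}+W}(f*g*h)(z)\ge\eta^2\int_0^{\|\omega_W\|_\infty}\big(|\{\omega_W>u\}|+1\big)du=\eta^2\big(\|\omega_W\|_1+\|\omega_W\|_\infty\big).$$
The points $t\in\{s,s'\}$ are not in $\{s,s'\}+W$. In a representation of $t$ for $(g',h')$ the entry $v$ contains $t$, so $v=t$ and $(f*g'*h')(t)=\eta^2$; by (6.1), $(f*g*h)(t)\ge\max(\eta^2,\omega(t))$. Altogether
$$a\ge\eta^2(\|\omega_W\|_1+\|\omega_W\|_\infty)+\sum_{t\in\{s,s'\}}(\omega(t)-\eta^2)_+ .$$
For $b$: elements of $W$ other than $s,s'$ have weight $\ge3$, so $\omega\le C\eta^3$ there. For $t\in\{s,s'\}$ we have $\omega(t)\le C\eta^2$, so $\omega(t)^2\le\eta^2\omega(t)+C\eta^2(\omega(t)-\eta^2)_+$. Since $b\le(1+5\eta)\sum_W\omega^2$ and $J(1+5\eta)\le1+10\eta$,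
$$Jb\le(1+10\eta)\Big[\eta^2(\omega_W(s)+\omega_W(s'))+C\eta^2\sum_t(\omega(t)-\eta^2)_++C\eta^3\sum_{y\in W\setminus\{s,s'\}}\omega(y)\Big].$$
Subtract. The sum over $W\setminus\{s,s'\}$ is covered by $\eta^2\|\omega_W\|_1$, the sum over $t$ by the last sum in $a$, and the main terms $\eta^2\omega_W(s),\eta^2\omega_W(s')$ cancel up to the factor $10\eta$. So
$$a-Jb\ge\eta^2\|\omega_W\|_\infty-20\eta^3\|\omega_W\|_\infty\ge\tfrac12\eta^2\|\omega_W\|_\infty\ge0 .$$
Hence $J$ does not increase, and by (R), as $\gamma_{\mathcal C}\le J$, $\|\omega_W\|_\infty\le C\eta^9$. Replace $(g,h)$ by $(g',h')$.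

The second element $s'$ is what makes this step work: with $s$ alone and $\omega_W=\eta^2\delta_s$, the gain $\eta^2\omega(s)=\eta^4$ at $2s$ and the loss $\omega(s)^2=\eta^4$ would tie to leading order. The "$+1$" in $|\{s,s'\}+A|\ge|A|+1$ breaks the tie.

**Step 3 (no $u$'s outside $X$).** The purpose is to remove the set $T$ of all $y\in\mathrm{supp}\,\omega$ that contain some $u_i$ and are not in $X$. By weight and Step 2, $y=u_i+m$ with $m\in\langle j,l\rangle$, $\mathrm{wt}\,m\le2$, $m\ne j+l$. So $s+y\not\ge x_k$ for all $k$. Let $g',h'$ be the restrictions to the complement of $T$, and let $(v,y',y'')$ be a representation of $s+y$ for $(g',h')$. Then $y',y''\notin X$, else $s+y\ge x_k$; so $y',y''$ contain no $u$, and no $s$ by Step 2. Thus $v$ contains $s$ and $u_i$, so $v\in V$ by (5.1), and $s+y\ge v\ge x_k$ for some $k$, a contradiction. So $(f*g'*h')(s+y)=0$ and, since $f(s)=\eta^2$, $a\ge\eta^2\sum_T\omega$. As weights in $T$ are $\ge3$, $b\le C\eta^3\sum_T\omega$. Hence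 $J$ does not increase, and (R) gives $\sum_T\omega\le C\eta^9$. Replace.

Now
$$\mathrm{supp}\,\omega\subset P\cup X,\qquad P=\{pj+ql:\ p+q\le5\},\qquad|P|=21. \tag{7.4}$$

**Step 4 (cap at $j,l$).** The purpose is to get $g,h\le\eta$ at $j$ and $l$. Replace $g,h$ at $t\in\{j,l\}$ by $\min(\cdot,\eta)$. In a representation of $t$ one entry is $t$ and the others are $0$, so $(f*g'*h')(t)\le\eta$; also $f*g*h\ge\omega$. Hence $a\ge\sum_t(\omega(t)-\eta)_+$. Moreover $\Delta_g,\Delta_h\le\sum_t(\omega(t)+\eta)(\omega(t)-\eta)_+$, so $b\le C\eta\sum_t(\omega(t)-\eta)_+$ by (7.3). So $a\ge Jb$, and $J$ does not increase. From now on $g(j),g(l),h(j),h(l)\le\eta$.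

## 8. The values on $\langle j,l\rangle$

**Step 5 ($g(j),g(l),h(j),h(l)=\eta(1-O(\eta))$).** The purpose is to show that near-minimality forces the four values to be nearly maximal. Let $\alpha_g=g(j)/\eta$, $\beta_g=g(l)/\eta$, similarly $\alpha_h,\beta_h$, all in $[0,1]$; let $\bar\alpha=\max(\alpha_g,\alpha_h)$, $\bar\beta=\max(\beta_g,\beta_h)$. At the points $0;\ j,l;\ s,s'$ we have $f*g*h\ge f=1;\ \eta;\ \eta^2$. At $2j,2l,j+l$ we use $f\ge c\eta^2$ and products such as $f(j)g(j)$, $f(l)g(j)$. So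
$$\mathrm{Num}(g,h)\ge1+2\eta+\eta^2(2+E_1),\qquad E_1=\max(c,\bar\alpha)+\max(c,\bar\beta)+\max(c,\bar\alpha,\bar\beta).$$
By (7.3),
$$\|g\|_2\|h\|_2\le\tfrac12\big(\|g\|_2^2+\|h\|_2^2\big)\le1+\eta^2Q_1+C\eta^4,\qquad Q_1=\tfrac12(\alpha_g^2+\alpha_h^2+\beta_g^2+\beta_h^2).$$
For comparison let $g_*=\delta_0+\eta(\delta_j+\delta_l)$. The values of $f*g_**g_*$ are $1$ at $0$, $\eta$ at $j,l$, $\eta^2$ at $2j,j+l,2l,s,s'$, and the rest sum to $O(\eta^3)$. So $\mathrm{Num}(g_*,g_*)=1+2\eta+5\eta^2+O(\eta^3)$ and $\|g_*\|_2^2=1+2\eta^2$, which gives $\gamma_{\mathcal C}\le1+2\eta+3\eta^2+C\eta^3$ for both choices of $\mathcal C$. With (7.2),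
$$1+2\eta+\eta^2(2+E_1)\le(1+2\eta+3\eta^2+C\eta^3)(1+\eta^2Q_1+C\eta^4),$$
hence $2+E_1\le3+Q_1+C\eta$, that is,
$$E_1-Q_1\le1+C\eta. \tag{8.1}$$
Since $Q_1\le\bar\alpha^2+\bar\beta^2$, also $E:=E_1-\bar\alpha^2-\bar\beta^2\le1+C\eta$. Say $\bar\alpha\ge\bar\beta$; the other case is the same with $j,l$ exchanged. Then
$$E=\varphi(\bar\alpha)+\psi_0(\bar\beta),\qquad\varphi(t)=2\max(c,t)-t^2,\quad\psi_0(t)=\max(c,t)-t^2.$$
On $[0,c]$, $\varphi(t)=2c-t^2\ge2c-c^2=0.84$, and on $[c,1]$, $\varphi(t)=2t-t^2$ increases; so $\varphi\ge0.84$ on $[0,1]$. If $\bar\beta\le c$, then $\psi_0(\bar\beta)\ge c-c^2=0.24$ and $E\ge1.08$, impossible. So $\bar\alpha\ge\bar\beta>c$, and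
$$E\ge\varphi(\bar\beta)+\psi_0(\bar\beta)=3\bar\beta-2\bar\beta^2=1+(2\bar\beta-1)(1-\bar\beta)\ge1+0.2(1-\bar\beta).$$
So $\bar\beta\ge1-C\eta$, and then $E_1=2\bar\alpha+\bar\beta\ge3-C\eta$. Now (8.1) gives $Q_1\ge2-C\eta$. As $\alpha_g,\alpha_h,\beta_g,\beta_h\in[0,1]$, all four are $1-O(\eta)$.

**Step 6 ($\omega(y)\le(c+C\eta)\eta^2$ for $y\in\{2j,j+l,2l\}$).** The purpose is to get the small coefficient $\kappa\lesssim c$ of Section 4. Let $b_0,b_1,b_2$ be $\omega/\eta^2$ at $2j,j+l,2l$; by (7.3), $b_i\le C$. Let $g',h'$ be obtained by replacing the values at these three points by $\min(\cdot,c\eta^2)$ and removing all elements of $P$ of weight $\ge3$. This pair is used only for comparison; we do not replace $(g,h)$.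

At the weight-$2$ points of $\langle j,l\rangle$: $f*g*h\ge\omega$, and $f*g'*h'\le\eta^2$, since a representation has weights $2,0,0$ in some order (value $\le c\eta^2$) or $1,1,0$ (value $\le\eta^2$).

At the weight-$4$ points of $\langle j,l\rangle$: for $(g',h')$ all entries lie in $\langle j,l\rangle$ and have weight $\le2$ (for $v$ by (5.1)), so the representations have weights $(2,2,0),(2,0,2),(0,2,2),(2,1,1),(1,2,1),(1,1,2)$. At least one factor is $\le c\eta^2$ and the others contribute at most $\eta^2$, so the value is $\le c\eta^4$. For $(g,h)$, use representations with weights $(1,1,2)$ or $(1,2,1)$: take $f=\eta$ at $j$ or $l$, the value $\eta(1-O(\eta))$ from Step 5 in one of $g,h$, and the larger value $\omega$ at a weight-$2$ point in the other. Then $f*g*h$ at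
$$4j,\quad 3j+l,\quad 2j+2l,\quad j+3l,\quad 4l$$
is at least $(1-C\eta)\eta^4$ times
$$b_0,\quad\max(b_0,b_1),\quad\max(b_0,b_1,b_2),\quad\max(b_1,b_2),\quad b_2$$
respectively. Let $\delta_i=(b_i-c)_+$ and
$$S=\delta_0+\max(\delta_0,\delta_1)+\max(\delta_0,\delta_1,\delta_2)+\max(\delta_1,\delta_2)+\delta_2 .$$
The differences are nonnegative everywhere, so $a\ge\eta^2\sum(b_i-1)_++\eta^4(S-C\eta)$. On the other side $\frac12(\Delta_g+\Delta_h)\le\eta^4\sum(b_i^2-c^2)_++C\eta^6$. So (R) with (6.4) gives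
$$\eta^2\sum(b_i-1)_++\eta^4(S-C\eta)\le\eta^4\sum(b_i^2-c^2)_++C\eta^5. \tag{8.2}$$
As $b_i\le C$ and $S\ge0$, first $\sum(b_i-1)_+\le C\eta^2$. So $\delta_i\le1-c+C\eta$, and
$$\sum(b_i^2-c^2)_+=\sum\delta_i(\delta_i+2c)\le(1+c)\sum\delta_i+C\eta=\tfrac85\sum\delta_i+C\eta .$$
On the other hand
$$\max(\delta_0,\delta_1)\ge\tfrac13\delta_0+\tfrac23\delta_1,\qquad\max(\delta_1,\delta_2)\ge\tfrac23\delta_1+\tfrac13\delta_2,\qquad\max(\delta_0,\delta_1,\delta_2)\ge\tfrac13\sum\delta_i ,$$
and each $\delta_i$ then receives total coefficient $\frac53$, so $S\ge\frac53\sum\delta_i$. Dropping the nonnegative first term of (8.2), $\frac1{15}\sum\delta_i\le C\eta$. This is the claim.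

Steps 5 and 6 restrict $c$ from opposite sides: Step 5 used $2c-1>0$, and Step 6 used $1+c<\frac53$.

**Step 7 ($\omega(y)\le(c+C\eta)\eta^d$ for $y\in P$ of weight $d=3,4$).** The purpose is to bound what stands at $2x_i$ anyway. Treat $d=3$ first, then $d=4$. Fix $y$, and let $g',h'$ be obtained by removing all elements of $P$ of weight $\ge d$, for comparison only. In a representation of $s+y$ for $(g',h')$ no entry contains a $u$, and the entries from $g',h'$ do not contain $s$. So $v$ contains $s$ and no $u$, and $v=s$ by (5.1). Hence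
$$(f*g'*h')(s+y)=\eta^2(g'*h')(y)\le(c+C\eta)\eta^{2+d}.$$
Indeed, for $d=3$ the splits of $y$ have weights $\{1,2\}$, with value $\le\eta\cdot(c+C\eta)\eta^2$. For $d=4$ they have weights $\{1,3\}$, with value $\le\eta\cdot(c+C\eta)\eta^3$ by the case $d=3$, or $\{2,2\}$, with value $\le(c+C\eta)^2\eta^4\le(c+C\eta)\eta^4$. Also $(f*g*h)(s+y)\ge\eta^2\omega(y)$, and $b\le C\eta^{2d}$. By (R),
$$\eta^2\omega(y)-(c+C\eta)\eta^{2+d}\le C\eta^{2d}+C\eta^{11}.$$
As $2d\ge d+3$ and $11\ge d+3$, dividing by $\eta^2$ gives the claim.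

**Step 8 (cap at $x_i$).** The purpose is to get $g,h\le\eta^5$ on $X$. Replace $g,h$ at each $x_i$ by $\min(\cdot,\eta^5)$. Consider a representation of $x_i$ for the new pair. Some entry contains $u_i$. If it is an entry from $g'$ or $h'$, then by (7.4) it is $x_i$ and the other entries are $0$; the value is $\le\eta^5$. Otherwise $v\ge u_i$, hence $v=u_i$ by (5.2), with value $\le\eta^3(g*h)(j+l)\le\eta^5$ by Steps 4 and 6. So $(f*g'*h')(x_i)\le\eta^5$ and $a\ge\sum_i(\omega(x_i)-\eta^5)_+$, while $b\le C\eta^5\sum_i(\omega(x_i)-\eta^5)_+$. Hence $J$ does not increase. Replace.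

The resulting pair is the **trimmed pair**. It lies in $\mathcal C$, is supported in $P\cup X$, satisfies (7.2) and (7.3), and Steps 4–7 hold for it, since Step 8 does not change values on $P$.

**Comparison with the original pair.** This will be used only in Section 11. All changes decreased values. A point outside $P\cup X$ with $\omega>0$ lost its values in Step 0, 1, 2 or 3, so its original value of $\omega$ was at most $C\eta^6$. At $x_i$ there are two possibilities. Either $x_i$ was deleted in Step 0; then both original values there were $\le C\eta^{11}$, and both trimmed values are $0$. Or the only change at $x_i$ was $\min(\cdot,\eta^5)$ in Step 8. In both cases: if the trimmed value of $g$ (or $h$) at $x_i$ is $<0.8\eta^5$, so is the original one; if the trimmed value is $>0.8\eta^5$, so is the original one.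

## 9. Reduction to a finite problem in $[0,1]^{2N}$

For the trimmed pair let
$$g_0=g\mathbf 1_P,\quad h_0=h\mathbf 1_P,\quad m_0=f*g_0*h_0,\quad\mathrm{Num}_0=\|m_0\|_1,\quad n_0=\|g_0\|_2\|h_0\|_2,\quad J_0=\mathrm{Num}_0/n_0 .$$
By (7.3), $\|g_0\|_2,\|h_0\|_2,n_0=1+O(\eta^2)$. Also $1\le\mathrm{Num}_0\le\mathrm{Num}(g,h)\le1+C\eta$, so $J_0=1+O(\eta)$. Put
$$\hat p_i=g(x_i)/\eta^5,\quad\hat q_i=h(x_i)/\eta^5\in[0,1],\qquad\kappa_g=g(j+l)/\eta^2,\quad\kappa_h=h(j+l)/\eta^2\le c+C\eta,$$
using Steps 8 and 6.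

By (5.2), a representation of $x_i+x_k$ for $(g_0,h_0)$ has $v$ among $u_i+u_k$, $u_i+u_k+j$, $u_i+u_k+l$ and, if $i\ne k$, $x_i+x_k$. So $m_0(2x_i)=\eta^{10}m$ and, for $i<k$, $m_0(x_i+x_k)=\eta^{10}\max(m,\eta^{-10}f(x_i+x_k))$, where
$$\eta^{10}m=\max\{\eta^6(g_0*h_0)(2j+2l),\ \eta^7(g_0*h_0)(j+2l),\ \eta^7(g_0*h_0)(2j+l)\}$$
does not depend on $i,k$. The splits of $2j+2l$ have weights $\{0,4\},\{1,3\},\{2,2\}$, those of $j+2l$ and $2j+l$ have weights $\{0,3\},\{1,2\}$. By Steps 4, 6 and 7, $0\le m\le c+C\eta$.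

For numbers $p,q\in[0,1]$ put
$$\Psi(p,q)=\max(m,\kappa_hp,\kappa_gq,pq)-\tfrac12(p^2+q^2),$$
and for vectors $p,q\in[0,1]^N$ put
$$\Lambda(p,q)=\sum_{i=1}^N\big(\Psi(p_i,q_i)-m\big)+\sum_{3\le i<k\le N}\big(\max(p_iq_k,p_kq_i)-c\big)_+ .$$
$\Psi$ is the model of Section 4; the second sum will force a common orientation.

**Division.** If $\mathrm{Num}=\mathrm{Num}_0+\eta^{10}A$ and $n=n_0+\eta^{10}Q$ with $A,Q=O(1)$, then $\mathrm{Num}=J_0(n-\eta^{10}Q)+\eta^{10}A$, so
$$\frac{\mathrm{Num}}n=J_0+\eta^{10}\frac{A-J_0Q}n=J_0+\eta^{10}(A-Q)+O(\eta^{11}). \tag{9.1}$$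
Since $\mathrm{Num}/n$ increases with $\mathrm{Num}$, one-sided bounds for $\mathrm{Num}$ give the same one-sided bounds for the quotient.

**Proposition 9.1 (lower bound).**
$$J(g,h)\ge J_0+\eta^{10}\Lambda(\hat p,\hat q)-C\eta^{11}. \tag{9.2}$$

Proof. We have $f*g*h\ge m_0$ everywhere. At $2x_i$, the representations $(u_i,x_i,j+l)$, $(u_i,j+l,x_i)$, $(0,x_i,x_i)$ give $f*g*h\ge\eta^{10}\max(m,\kappa_h\hat p_i,\kappa_g\hat q_i,\hat p_i\hat q_i)$, while $m_0(2x_i)=\eta^{10}m$. At $x_i+x_k$ with $3\le i<k$, $f*g*h\ge\eta^{10}\max(\hat p_i\hat q_k,\hat p_k\hat q_i)$, while $m_0\le(c+C\eta)\eta^{10}$; so the difference is at least $\eta^{10}\big[(\max(\hat p_i\hat q_k,\hat p_k\hat q_i)-c)_+-C\eta\big]$. These points are distinct. Finally $\|g\|_2^2=\|g_0\|_2^2+\eta^{10}\sum\hat p_i^2$, so, as $\|g_0\|_2=1+O(\eta^2)$, $\|g\|_2=\|g_0\|_2+\frac12\eta^{10}\sum\hat p_i^2+O(\eta^{11})$, and similarly for $h$. Hence $\|g\|_2\|h\|_2=n_0+\frac12\eta^{10}\sum(\hat p_i^2+\hat q_i^2)+O(\eta^{11})$.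 Now (9.1) gives (9.2). $\square$

For the upper bound we put our own masses at the $x_i$. The unit of mass needs care: cost at the point $x_i$ is of order $\eta^5$, so even a relative error of order $\eta$ there would swamp the $\eta^{10}$ we compare. So we use a unit that $m_0(x_i)$ covers exactly:
$$\pi=\eta^3\max\big(g(j)h(l),\,g(l)h(j)\big).$$
By Steps 4 and 5, $\eta^5(1-C\eta)\le\pi\le\eta^5$; and $(g_0*h_0)(j+l)\ge\eta^{-3}\pi$.

**Proposition 9.2 (upper bound).** For $p,q\in[0,1]^N$ put $\mathcal G=g_0+\pi\sum p_i\delta_{x_i}$ and $\mathcal H=h_0+\pi\sum q_i\delta_{x_i}$. Then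
$$J(\mathcal G,\mathcal H)\le J_0+\eta^{10}\Lambda(p,q)+C\eta^{11}. \tag{9.3}$$

Proof. We bound the excess of $f*\mathcal G*\mathcal H$ over $m_0$ by examining the representations for $(\mathcal G,\mathcal H)$ that use elements of $X$. There are at most $C$ of them. A representation whose value is at most $m_0$ at its point contributes no excess. Let $\omega_0=\max(g_0,h_0)$.

*First kind: one $x_i$, one $y\in P$, and $v\in\mathrm{supp} f$.* The value is at most $f(v)\omega_0(y)\pi$, at the point $x_i+w$ with $w=v+y$.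

* $w=0$: the value is $\le\pi\le f(u_i)(g_0*h_0)(j+l)\le m_0(x_i)$. No excess.
* $1\le\mathrm{wt}\,w\le5$ and $w\notin\{u_k,u_k+j,u_k+l,x_k\}$: then $x_i+w\in V$, so $m_0(x_i+w)\ge K\eta^{5+\mathrm{wt}\,w}$. By (5.3) and (7.3) the value is $\le\eta^{\mathrm{wt}\,v}\cdot(4\lambda)^5\eta^{\mathrm{wt}\,y}\cdot\eta^5$, and $(4\lambda)^5=2^{60}=K$. No excess.
* $w=u_k$: then $v=u_k$, $y=0$. The value is $\le\eta^3\pi$, and $m_0(x_i+u_k)\ge f(u_i+u_k)(g_0*h_0)(j+l)\ge\eta^6\cdot\eta^{-3}\pi=\eta^3\pi$. No excess.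
* $w=u_k+j$: since $u_k+j\notin\mathrm{supp} f$, $v=u_k$ and $y=j$. The value is $\le\eta^3\cdot\eta\cdot\pi$, and $m_0(x_i+u_k+j)\ge f(u_i+u_k+j)(g_0*h_0)(j+l)\ge\eta^7\eta^{-3}\pi$. No excess. The same holds with $l$ for $j$.
* $w=x_k$: here $v$ contains $u_k$, so $v=u_k$ by (5.2), and $y=j+l$. The value is $\le\eta^{10}\kappa_hp_i$ or $\le\eta^{10}\kappa_gq_i$, at $x_i+x_k$ (at $2x_i$ if $k=i$).
* $\mathrm{wt}\,w\ge6$: each value is $\le C\eta^{\mathrm{wt}\,w+5}$, so the sum of all of them is $\le C\eta^{11}$.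

*Second kind: two elements $x_i,x_k$ of $X$, and $v$.* If $v\ne0$, the sum of all values is $\le C\eta^{11}$. If $v=0$, the value is $\le\eta^{10}p_iq_k$ or $\le\eta^{10}p_kq_i$, at $x_i+x_k$.

Collect the total excess. It is at most $C\eta^{11}$ plus the following. At $2x_i$: $\eta^{10}\big(\max(m,\kappa_hp_i,\kappa_gq_i,p_iq_i)-m\big)$. At $x_i+x_k$ with $i<k$, $i\le2$: zero, because $m_0\ge f(x_i+x_k)=\eta^{10}$ there and $\kappa_g,\kappa_h<1$. At $x_i+x_k$ with $3\le i<k$, where $m_0\ge c\eta^{10}$ and $\kappa_g,\kappa_h\le c+C\eta$: at most $\eta^{10}\big[(\max(p_iq_k,p_kq_i)-c)_++C\eta\big]$. Since $\pi^2=\eta^{10}(1+O(\eta))$, as before $\|\mathcal G\|_2\|\mathcal H\|_2=n_0+\frac12\eta^{10}\sum(p_i^2+q_i^2)+O(\eta^{11})$. Now (9.1) gives (9.3). $\square$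

Note that (9.3) holds for all $p,q$, whether or not $(\mathcal G,\mathcal H)$ belongs to $\mathcal C$.

## 10. $\gamma'(f)<\gamma''(f)$: swapping the values at $x_1$ and $x_2$

Take $\mathcal C$ diagonal, so $g=h$, $\hat p=\hat q=:r$ and $\kappa_g=\kappa_h$. Choose
$$p=(1,c,r_3,\dots,r_N),\qquad q=(c,1,r_3,\dots,r_N).$$
Since $g_0=h_0$, the functions
$$\mathcal G=g_0+\pi\Big(\delta_{x_1}+c\,\delta_{x_2}+\sum_{i\ge3}r_i\delta_{x_i}\Big),\qquad\mathcal H=g_0+\pi\Big(c\,\delta_{x_1}+\delta_{x_2}+\sum_{i\ge3}r_i\delta_{x_i}\Big)$$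
differ by exchanging the values at $x_1$ and $x_2$, so $\mathcal G\sim\mathcal H$.

For $i=1,2$ we have $\Psi(r_i,r_i)\ge r_i^2-r_i^2=0$, whereas $m,\kappa_g,\kappa_h\le c+C\eta$ give
$$\Psi(1,c),\ \Psi(c,1)\le c+C\eta-\tfrac12(1+c^2)=-0.08+C\eta .$$
All other terms of $\Lambda$ coincide, since its second sum involves only indices $\ge3$. So $\Lambda(p,q)\le\Lambda(r,r)-0.16+C\eta$, and (9.3), (9.2), (7.2) give
$$\gamma'(f)\le J(\mathcal G,\mathcal H)\le J(g,g)-0.16\,\eta^{10}+C\eta^{11}\le\gamma''(f)-0.16\,\eta^{10}+C\eta^{11}<\gamma''(f)$$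
for small $\eta$. This disproves the conjecture, and also shows $\gamma(f)<\gamma''(f)$. $\blacksquare$

The number $0.16$ matches Section 3: what Cauchy–Schwarz loses for this pair is $\frac12\|\mathcal G-\mathcal H\|_2^2=\pi^2(1-c)^2=0.16\,\pi^2$.

## 11. $\gamma(f)<\gamma'(f)$: a common orientation at $x_3,\dots,x_{26}$

Suppose, for the same $f$, that some pair $g\sim h$ has $J(g,h)\le\gamma(f)+\eta^{11}$. We derive a contradiction. Scale and translate so that $\max g=\max h=1$ is attained at $0$ for both. Since $g\sim h$, the two maxima were equal, the scalings are equal, and still $g\sim h$. Take this as the original pair, and apply Sections 6–9 with $\mathcal C$ the class of all pairs. The trimmed pair need not satisfy $g\sim h$; that relation will be used only for the original pair, at the very end.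

**Step A (near-minimality of $\Lambda$).** The purpose is to transfer near-minimality of $J$ to $\Lambda$. For all $p,q\in[0,1]^N$ the trimmed pair has $J\le\gamma(f)+2\eta^{11}\le J(\mathcal G,\mathcal H)+2\eta^{11}$, so (9.2) and (9.3) give
$$\Lambda(\hat p,\hat q)\le\min_{[0,1]^{2N}}\Lambda+C\eta. \tag{11.1}$$

**Step B (each term is near its minimum).** The purpose is to decouple the indices. Let $\Psi^*=\min_{[0,1]^2}\Psi$ and $\mu=\max(m,\kappa_g,\kappa_h)\le c+C\eta<1$. Then
$$\Psi^*\le\Psi(1,\mu)=\mu-\tfrac12(1+\mu^2)=-\tfrac12(1-\mu)^2\le-0.08+C\eta<0. \tag{11.2}$$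
Let $(p^*,q^*)$ be a minimizer of $\Psi$. We show
$$p^*q^*\le\max(m,\kappa_hp^*,\kappa_gq^*)\le\mu .$$
Otherwise $p^*,q^*>0$ and $\Psi(p,q)=pq-\frac12(p^2+q^2)=-\frac12(p-q)^2$ near $(p^*,q^*)$. If $p^*=q^*$, this is $0>\Psi^*$; if $p^*\ne q^*$, decreasing the smaller coordinate decreases $\Psi$. Both are contradictions. Hence $(p^*q^*-c)_+\le C\eta$, and taking $(p_i,q_i)=(p^*,q^*)$ for all $i$ gives $\min\Lambda\le N(\Psi^*-m)+C\eta$. Every term $\Psi(\hat p_i,\hat q_i)$ is $\ge\Psi^*$ and every pair term is $\ge0$. So by (11.1), for every $i$ and for all $3\le i<k$ respectively,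
$$\Psi(\hat p_i,\hat q_i)\le\Psi^*+C\eta,\qquad\big(\max(\hat p_i\hat q_k,\hat p_k\hat q_i)-c\big)_+\le C\eta. \tag{11.3}$$

**Step C (one large and one small value at each $x_i$).** We claim that for each $i$, one of $\hat p_i,\hat q_i$ is $>0.8$ and the other is $<0.8$. Write $(p,q)=(\hat p_i,\hat q_i)$. It suffices to exclude that both are $\ge0.8$ and that both are $\le0.8$.

If both are $\ge0.8$, then $\Psi(p,q)\ge pq-\frac12(p^2+q^2)=-\frac12(p-q)^2\ge-0.02$, which contradicts $\Psi(p,q)\le\Psi^*+C\eta\le-0.08+C\eta$.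

If both are $\le0.8$, say $p\ge q$; the other case is symmetric, comparing with $\Psi(p,1)$ and with $\kappa_g$ in place of $\kappa_h$. If $p\le\frac14$, then $\Psi(p,q)\ge-\frac12(p^2+q^2)\ge-p^2\ge-0.0625$, a contradiction. If $\frac14<p\le0.8$, compare with $(1,q)$. A difference of maxima is at most the maximum of the differences, so
$$\Psi(1,q)-\Psi(p,q)\le(1-p)\max(\kappa_h,q)-\tfrac12(1-p^2)=-(1-p)\Big[\tfrac{1+p}2-\max(\kappa_h,q)\Big].$$
Here $\frac{1+p}2-\kappa_h\ge0.625-0.6-C\eta\ge0.02$, and $\frac{1+p}2-q\ge\frac{1-p}2\ge0.1$. So $\Psi(p,q)\ge\Psi(1,q)+0.2\cdot0.02\ge\Psi^*+0.004$, which contradicts (11.3). The claim is proved.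

**Step D (counting).** The purpose is to contradict $g\sim h$. If for some $3\le i<k$ the large coordinates were on opposite sides, for instance $\hat p_i,\hat q_k>0.8$, then $\max(\hat p_i\hat q_k,\hat p_k\hat q_i)-c>0.64-0.6=0.04$, which contradicts (11.3). So, say, $\hat p_i>0.8>\hat q_i$ for all $3\le i\le26$; the other case is symmetric. By the comparison at the end of Section 8, the original functions satisfy $g(x_i)>0.8\eta^5$ and $h(x_i)<0.8\eta^5$ for $3\le i\le26$, and $h\le C\eta^6<0.8\eta^5$ outside $P\cup X$. Therefore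
$$|\{g>0.8\eta^5\}|\ge24,\qquad|\{h>0.8\eta^5\}|\le|P|+|\{x_1,x_2\}|=21+2=23,$$
which contradicts $g\sim h$.

Thus $J(g,h)>\gamma(f)+\eta^{11}$ for all $g\sim h$, so $\gamma'(f)\ge\gamma(f)+\eta^{11}>\gamma(f)$. With Section 10, and $\eta$ small enough for both sections, $\gamma(f)<\gamma'(f)<\gamma''(f)$. This proves Theorem 2.2. $\blacksquare$
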